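
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A separable Lindel\"of space with a continuous weak selection\\ that is not weakly orderable}


\begin{abstract}
A continuous weak selection on a space chooses, continuously, one point from each two-point subset. Every weakly orderable space has one. We construct in ZFC a separable, first countable, zero-dimensional Lindel\"of space that has a continuous weak selection but is not weakly orderable. In particular, a separable collectionwise Hausdorff space with a continuous weak selection need not be weakly orderable. Under CH the space can be made hereditarily Lindel\"of and hereditarily separable.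
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

All spaces are Hausdorff. For a space $X$ let $[X]^2$ be the set of its two-point subsets, with the Vietoris topology; this is generated by the sets
\[
\langle\mathcal V\rangle=\Bigl\{S\in[X]^2:\ S\subset\bigcup\mathcal V\ \text{ and }\ S\cap V\neq\emptyset\text{ for every }V\in\mathcal V\Bigr\},
\]
where $\mathcal V$ runs over the finite families of open subsets of $X$. A \emph{weak selection} for $X$ is a map $f:[X]^2\to X$ with $f(S)\in S$ for all $S$. We write $\mathbb W_{\mathrm{cs}}(X)$ for the set of continuous weak selections.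

A weak selection is the same thing as a tournament on $X$: put $x<y$ if $x\neq y$ and $f(\{x,y\})=x$. For distinct $x,y$ exactly one of $x<y$ and $y<x$ holds, but $<$ need not be transitive; it is transitive exactly when it is a linear order. Call $X$ \emph{weakly orderable} if there is a linear order on $X$ whose open-interval topology (the topology with all open rays $(\leftarrow,a)$ and $(a,\to)$ as a subbase) is coarser, not necessarily strictly, than the topology of $X$. On a weakly orderable space $f(S)=\min S$ is a continuous weak selection (see Lemmas \ref{lem:criterion} and \ref{lem:rays}). It is natural to ask for a converse: when does a continuous choice between pairs of points force the space to be weakly orderable?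

Nontransitivity of one given selection is no obstacle by itself. On a discrete three-point space the cyclic tournament is a continuous selection, and yet the space is orderable. An obstruction must defeat \emph{all} linear orders on $X$ at once.

Recall that $X$ is \emph{collectionwise Hausdorff} if for every closed discrete $E\subset X$ there are pairwise disjoint open sets $U_e\ni e$ $(e\in E)$. In a separable space every family of pairwise disjoint nonempty open sets is countable. So in a separable collectionwise Hausdorff space all closed discrete sets are countable. We are concerned with the following question, which is Question 3 of \cite{source}.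

\begin{quote}
\emph{Let $X$ be a separable collectionwise Hausdorff space with $\mathbb W_{\mathrm{cs}}(X)\neq\emptyset$. Is $X$ weakly orderable?}
\end{quote}

There is some reason to hope for a positive answer: the hypotheses include countability conditions, and suitable countability conditions do produce orders. Call a space \emph{zero-dimensional} if it has a base of clopen sets, and let $\Delta$ be the diagonal of $X^2$.

\begin{proposition}\label{prop:positive}
If $X$ is zero-dimensional and $X^2\setminus\Delta$ is Lindel\"of, then $X$ is weakly orderable.
\end{proposition}

The proposition covers all second countable zero-dimensional spaces. It does not mention selections: what makes it work is a countable family of clopen sets separating the points of $X$ (Section~\ref{sec:positive}). A separable space, even a Lindel\"of one, need not have such a family, and there the answer changes.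

\begin{theorem}\label{thm:A}
There is, in ZFC, a separable, first countable, zero-dimensional Hausdorff, Lindel\"of space $X$ with $\mathbb W_{\mathrm{cs}}(X)\neq\emptyset$ that is not weakly orderable. This $X$ is regular and collectionwise Hausdorff.
\end{theorem}

So the answer to the question is no, and in Theorem~\ref{thm:A} ``$X$ Lindel\"of'' cannot be improved to ``$X^2\setminus\Delta$ Lindel\"of'', by Proposition~\ref{prop:positive}. Under the continuum hypothesis one can go further in another direction.

\begin{theorem}\label{thm:B}
Assume CH. The space $X$ in Theorem~\ref{thm:A} can in addition be chosen hereditarily Lindel\"of and hereditarily separable, and hence perfectly normal.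
\end{theorem}

By Proposition~\ref{prop:positive}, $X^2\setminus\Delta$ is not Lindel\"of for the spaces of either theorem. We do not claim that Theorem~\ref{thm:B} holds without CH.

\subsection*{The idea}

Let $D=2^{<\omega}$ be the binary tree of finite $0$--$1$ sequences. For $s\in D$ and $i\in\{0,1\}$ let $si$ be the sequence $s$ followed by the digit $i$. The nodes extending $s$ fall into three parts: $s$ itself, the nodes extending $s0$ (including $s0$), and the nodes extending $s1$ (including $s1$). Compare the parts cyclically, as in rock--paper--scissors:
\begin{equation}\label{eq:rps-intro}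
 s\ <\ \{\text{nodes extending }s0\}\ <\ \{\text{nodes extending }s1\}\ <\ s .
\end{equation}
Any two distinct nodes $p,q$ lie in different parts for exactly one $s$, namely their longest common initial segment; so \eqref{eq:rps-intro} defines a tournament on $D$. Any two of the three inequalities can be satisfied at all nodes by a linear order (these are the traversals ``node, left, right''; ``left, right, node''; and ``right, node, left'' of the tree, where left is the digit $0$ and right the digit $1$), but not all three.

Now follow an infinite branch $c$. At each node $c{\restriction}m$ the branch continues into the part of $c{\restriction}(m+1)$ and leaves two parts behind. With respect to the tournament, one of these two is smaller than the part of $c{\restriction}(m+1)$ and the other is larger. Call them the \emph{low} and the \emph{high} piece of level $m$. Everything met later along the branch is larger than the low piece and smaller than the high piece. So if we attach to $D$ two new limit points $(c,0)$ and $(c,1)$, with low pieces converging to $(c,0)$ and high pieces to $(c,1)$, the tournament extends continuously with $(c,0)<(c,1)$. There is one precaution. By cyclicity the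 high piece of level $m$ is \emph{less} than the low piece of the \emph{same} level, so only one piece per level may be used. As far as continuity is concerned, \emph{which} piece is used at which level is completely free, and the tournament does not depend on it. This freedom lets the topology, at the branch $c$, defeat a linear order.

\begin{example}\label{ex:one}
Let $c=010101\dots$ and $s_m=c{\restriction}m$. If $m$ is even, the branch continues to the left and the low piece is $\{s_m\}$; if $m$ is odd, it continues to the right and the high piece is $\{s_m\}$. Topologize $D\cup\{x,y\}$, where $x=(c,0)$ and $y=(c,1)$, by letting all nodes be isolated, the even $s_m$ converge to $x$, and the odd $s_m$ converge to $y$. Compare $x$ and $y$ with the nodes by the rule \eqref{eq:rps-intro}, treating both as extensions of all $s_m$, and put $x<y$. This tournament is continuous at $\{x,y\}$. Indeed, if $m$ is even, then $s_m$ is smaller than $x$, $y$ and all $s_{m'}$ with $m'>m$; if $m$ is odd, then $s_m$ is larger than $x$, $y$ and all $s_{m'}$ with $m'>m$. Hence $s_m<s_{m'}$, $s_m<y$ and $x<s_{m'}$ whenever $m$ is even and $m'$ is odd.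

On the other hand, let $\prec$ be the traversal ``node, left, right'' of $D$. Then $s_0\prec s_1\prec s_2\prec\cdots$, so the two sequences interleave, and no linear order $\lhd$ on $D\cup\{x,y\}$ that extends $\prec$ has an open-interval topology coarser than the given one. Indeed, if $x\lhd y$, then there would be neighborhoods $I$ of $x$ and $J$ of $y$ with all points of $I$ before all points of $J$ (Lemma~\ref{lem:rays}). But $I$ contains all but finitely many of the even $s_m$ and $J$ contains all but finitely many of the odd $s_{m'}$, so there are $s_m\in I$ and $s_{m'}\in J$ with $m'<m$. The case $y\lhd x$ is the same with $m<m'$.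
\end{example}

One branch has defeated one order on $D$. The general construction has to solve three problems.
\begin{enumerate}
\item For an arbitrary linear order $\prec$ on $D$, find a branch at which it can be defeated. The cycle \eqref{eq:rps-intro} makes comeagerly many branches suitable (Section~\ref{sec:one-order}).
\item Defeat all linear orders on $D$ simultaneously. There are $\mathfrak c=2^{\aleph_0}$ of them and $\mathfrak c$ suitable branches for each, so a transfinite recursion assigns to every order a branch of its own (Section~\ref{sec:choice}).
\item Keep all closed discrete sets countable. The branches used in the recursion carry uncontrolled topologies, so we keep their set so thin that it contains no perfect set; on all other branches we use large one-sided neighborhoods as in the double arrow space, and these make $X$ Lindel\"of (Section~\ref{sec:lindelof}).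
\end{enumerate}

\section{Two lemmas on tournaments and orders}\label{sec:prelim}

For a relation $<$ on $X$ and sets $U,V\subset X$, we write $U<V$ if $u<v$ for all $u\in U$, $v\in V$, and abbreviate $\{u\}<V$ to $u<V$ and $V<\{u\}$ to $V<u$.

\begin{lemma}\label{lem:criterion}
Let $<$ be a relation on $X$ such that for distinct $z,w$ exactly one of $z<w$, $w<z$ holds. Suppose that whenever $z\neq w$ and $z<w$, there are disjoint open sets $U\ni z$, $V\ni w$ with $U<V$. Then $f(\{z,w\})=z$ for $z\neq w$, $z<w$ defines a continuous weak selection.
\end{lemma}

\begin{proof}
Let $z\neq w$ and $z<w$, let $G$ be an open neighborhood of $z=f(\{z,w\})$, and take $U,V$ as in the hypothesis. The set $\langle\{U\cap G,V\}\rangle$ is an open neighborhood of $\{z,w\}$. Since $U\cap V=\emptyset$, each of its members has the form $\{u,v\}$ with $u\in U\cap G$ and $v\in V$, and $u<v$ gives $f(\{u,v\})=u\in G$.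
\end{proof}

\begin{lemma}\label{lem:rays}
Let $\lhd$ be a linear order on $X$ and $x\lhd y$. There are sets $I\ni x$ and $J\ni y$, open in the interval topology, with $I\lhd J$.
\end{lemma}

\begin{proof}
If some $e$ satisfies $x\lhd e\lhd y$, let $I=(\leftarrow,e)$ and $J=(e,\to)$. Otherwise let $I=(\leftarrow,y)$ and $J=(x,\to)$; as no point lies strictly between $x$ and $y$, every point of $I$ is $x$ or lies before $x$, and every point of $J$ is $y$ or lies after $y$.
\end{proof}

Such $I$ and $J$ are disjoint, so the two lemmas together show that $\min$ is a continuous weak selection on every weakly orderable space.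

\section{The space}\label{sec:space}

\subsection*{Points, cones and pieces}

Let $D=2^{<\omega}$ and let $C\subset2^\omega$ be the set of sequences that are not eventually constant; $2^\omega\setminus C$ is countable. Put
\[
X=D\cup(C\times\{0,1\}),\qquad \pi(d)=d\ (d\in D),\qquad \pi(c,i)=c\ (c\in C).
\]
We write $|s|$ for the length of $s\in D$ and $c{\restriction}m$ for the initial segment of $c$ of length $m$. For $s\in D$ let $[s]=\{c\in2^\omega:s\subset c\}$, and let $X_s=\{z\in X:s\subseteq\pi(z)\}$ be the \emph{cone} at $s$. Thus $X_\emptyset=X$, and
\begin{equation}\label{eq:three}
X_s=\{s\}\sqcup X_{s0}\sqcup X_{s1}\qquad(s\in D).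
\end{equation}
We call $\{s\},X_{s0},X_{s1}$ the three \emph{parts} of $X_s$.

Let $c\in C$ and $m\in\omega$. For $i\in\{0,1\}$ put
\[
W_m(c,i)=\begin{cases}\{c{\restriction}m\}&\text{if }c(m)=i,\\[2pt] X_{(c{\restriction}m)i}&\text{if }c(m)\neq i.\end{cases}
\]
These are the two parts of $X_{c\restriction m}$ other than $X_{c\restriction(m+1)}$; in the language of the introduction, $W_m(c,0)$ is the low and $W_m(c,1)$ the high piece of level $m$, as \eqref{eq:sandwich} below confirms. So
\[
X_{c\restriction m}=W_m(c,0)\sqcup W_m(c,1)\sqcup X_{c\restriction(m+1)}.
\]
Since $\bigcap_kX_{c\restriction k}=\{(c,0),(c,1)\}$, iterating gives for every $k$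
\begin{equation}\label{eq:decomp}
X_{c\restriction k}=\{(c,0),(c,1)\}\sqcup\bigsqcup_{m\ge k}\bigl(W_m(c,0)\sqcup W_m(c,1)\bigr).
\end{equation}

\subsection*{The topology}

For each $c\in C$ fix a function $\sigma_c:\omega\to\{0,1\}$. It says which piece is used at each level: the low one if $\sigma_c(m)=0$ and the high one if $\sigma_c(m)=1$. Apart from the following requirement $\sigma_c$ is arbitrary for now:
\begin{equation}\label{eq:dagger}
\text{for each }i\in\{0,1\}\text{ the set }\{m:\sigma_c(m)=i\neq c(m)\}\text{ is infinite.}\tag{$\dagger$}
\end{equation}
It says that infinitely many of the pieces assigned to $(c,i)$ are cones. It can be met only if $c$ takes both values infinitely often, and this is why $C$ omits the eventually constant sequences. Put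
\[
O_k(c,i)=\{(c,i)\}\cup\bigcup\{W_m(c,i):m\ge k,\ \sigma_c(m)=i\}\ \subset\ X_{c\restriction k}.
\]
The topology of $X$ is the one with base consisting of all $\{d\}$, $d\in D$, and all $O_k(c,i)$, $c\in C$, $i\in\{0,1\}$, $k\in\omega$.

\begin{lemma}\label{lem:space}
These sets form a base of a topology, and all of them, as well as all cones, are clopen. The space $X$ is Hausdorff, zero-dimensional and first countable, and the countable set $D$ is dense in $X$.
\end{lemma}

\begin{proof}
\emph{Base.} If $(c,i)\in X_s$, then $s=c{\restriction}|s|$, so
\begin{equation}\label{eq:incone}
O_{|s|}(c,i)\subset X_{c\restriction|s|}=X_s .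
\end{equation}
Suppose now that $(c,i)\in O_k(c',j)$ and $(c,i)\neq(c',j)$. By \eqref{eq:decomp} no $W_m(c',j)$ contains $(c',0)$ or $(c',1)$, so $c\neq c'$ and $(c,i)$ lies in some $W_m(c',j)\subset O_k(c',j)$. As $(c,i)\notin D$, this piece is a cone, and \eqref{eq:incone} gives an $l$ with $O_l(c,i)\subset O_k(c',j)$. Thus every basic set containing $(c,i)$ includes some $O_l(c,i)$. Since $O_k(c,i)\cap O_l(c,i)=O_{\max(k,l)}(c,i)$, and since $\{d\}$ is basic for $d\in D$, the intersection of two basic sets is a union of basic sets.

\emph{Clopen sets.} Cones are open by \eqref{eq:incone} and because the points of $D$ are isolated. The complement of $X_s$ is the union of the cones $X_t$ with $|t|=|s|$, $t\neq s$, and of the set of all $t\in D$ with $|t|<|s|$; so cones are clopen. Each $\{d\}=X_d\setminus(X_{d0}\cup X_{d1})$ is therefore clopen, and all $W_m(c,i)$ are open. By \eqref{eq:decomp} the complement of $O_k(c,i)$ is the union of the open sets $X\setminus X_{c\restriction k}$, $O_k(c,1-i)$, and those $W_m(c,j)$, $m\ge k$, $j\in\{0,1\}$, that are not contained in $O_k(c,i)$. So $O_k(c,i)$ is clopen.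

\emph{Remaining properties.} We have $\bigcap_kO_k(c,i)=\{(c,i)\}$, because $\bigcap_kX_{c\restriction k}=\{(c,0),(c,1)\}$ and $(c,1-i)\notin O_k(c,i)$. So of two distinct points each has a basic clopen neighborhood missing the other, and $X$ is Hausdorff. The base consists of clopen sets and gives countable bases at all points. By \eqref{eq:dagger} each $O_k(c,i)$ contains some $W_m(c,i)$, and every piece meets $D$; so $D$ is dense.
\end{proof}

\section{The continuous weak selection}\label{sec:selection}

The selection is defined on the \emph{set} $X$, before the $\sigma_c$ are chosen, and it is continuous for every choice of them. This separates the two demands on $X$: nothing done later to destroy linear orders can damage it.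

Let $z,w\in X$ be distinct. If $\pi(z)=\pi(w)$, the points are $(c,0)$ and $(c,1)$ for some $c\in C$, and we put $(c,0)<(c,1)$. If $\pi(z)\neq\pi(w)$, the longest common initial segment $s$ of $\pi(z)$ and $\pi(w)$ is finite, and $z,w$ lie in different parts of $X_s$. Compare them by the rule
\begin{equation}\label{eq:rps}
s\ <\ X_{s0}\ <\ X_{s1}\ <\ s .
\end{equation}
This is consistent: if two points lie in different parts of $X_s$, then $s$ is the longest common initial segment of their images under $\pi$. So exactly one of $z<w$ and $w<z$ holds, and \eqref{eq:rps} is valid for all $s\in D$.

\begin{proposition}\label{prop:selection}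
For every choice of the functions $\sigma_c$, the map $f(\{z,w\})=z$ for $z<w$ is a continuous weak selection for $X$.
\end{proposition}

\begin{proof}
We verify the hypothesis of Lemma~\ref{lem:criterion}. Let $z<w$. If $\pi(z)\neq\pi(w)$, let $s$ be the longest common initial segment of $\pi(z)$ and $\pi(w)$, and let $U\ni z$ and $V\ni w$ be the corresponding parts of $X_s$. These are disjoint and open, and $U<V$ by \eqref{eq:rps}.

It remains to consider $z=(c,0)$, $w=(c,1)$. We first show that
\begin{equation}\label{eq:sandwich}
W_m(c,0)\ <\ X_{c\restriction(m+1)}\ <\ W_m(c,1)\qquad(m\in\omega).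
\end{equation}
Let $s=c{\restriction}m$. If $c(m)=0$, then \eqref{eq:sandwich} reads $s<X_{s0}<X_{s1}$. If $c(m)=1$, it reads $X_{s0}<X_{s1}<s$. Both are contained in \eqref{eq:rps}.

We claim that $O_0(c,0)<O_0(c,1)$. Let $u\in O_0(c,0)$ and $v\in O_0(c,1)$. Suppose first that $u\in W_m(c,0)$ with $\sigma_c(m)=0$ and $v\in W_{m'}(c,1)$ with $\sigma_c(m')=1$. Then $m\neq m'$. If $m<m'$, then $v\in X_{c\restriction m'}\subset X_{c\restriction(m+1)}$, so $u<v$ by the first half of \eqref{eq:sandwich}. If $m'<m$, then $u\in X_{c\restriction m}\subset X_{c\restriction(m'+1)}$, so $u<v$ by the second half, applied to $m'$. The points $(c,0),(c,1)$ lie in all $X_{c\restriction(m+1)}$. So if $u\in W_m(c,0)$ and $v=(c,1)$, then $u<v$ by the first half, and if $u=(c,0)$ and $v\in W_{m'}(c,1)$, then $u<v$ by the second half. Finally $(c,0)<(c,1)$ by definition. The sets $O_0(c,0)$ and $O_0(c,1)$ are open, and they are disjoint by \eqref{eq:decomp}.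
\end{proof}

That $m\ne m'$ was essential: the remaining relation in \eqref{eq:rps} says that $W_m(c,1)<W_m(c,0)$.

\section{Defeating one linear order on $D$}\label{sec:one-order}

Fix a linear order $\prec$ on $D$. For $c\in C$ and $n\in\omega$ put
\[
P_c^n=D\cap\bigcup_{m\ge n}W_m(c,0),\qquad Q_c^n=D\cap\bigcup_{m\ge n}W_m(c,1).
\]
These are disjoint. Say that $\prec$ \emph{resolves} $c$ if for some $n$ either $P^n_c\prec Q^n_c$ or $Q^n_c\prec P^n_c$, and let $N(\prec)$ be the set of all $c\in C$ resolved by $\prec$. In Example~\ref{ex:one} the branch was unresolved. Branches that are resolved may be of no use for defeating $\prec$; the point of the cyclic rule is that they are rare.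

\begin{lemma}\label{lem:meager}
$N(\prec)$ is meager in $2^\omega$.
\end{lemma}

\begin{proof}
It suffices to show that each set $N_n=\{c\in C:P^n_c\prec Q^n_c\}$ is nowhere dense; the same statement for the reverse of $\prec$ takes care of $\{c\in C:Q_c^n\prec P_c^n\}$, and $N(\prec)$ is the union of these countably many sets.

Suppose that $N_n$ is dense in some $[s]$. Extending $s$ we may assume $m:=|s|\ge n$. A branch in $N_n$ that turns right at $s$ and another one that turns left at $s$ will give contradictory information.

Take $c\in N_n\cap[s1]$. Then $W_m(c,0)=X_{s0}$ and $W_m(c,1)=\{s\}$, so $s0\in P_c^n$ and $s\in Q_c^n$. Hence $s0\prec s$.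

Take $c\in N_n\cap[s01]$. As $c(m)=0$, we have $W_m(c,0)=\{s\}$ and $s\in P^n_c$. As $c(m+1)=1$, we have $W_{m+1}(c,1)=\{c{\restriction}(m+1)\}=\{s0\}$ and $s0\in Q^n_c$. Hence $s\prec s0$, a contradiction.
\end{proof}

At an unresolved branch we can choose $\sigma_c$ so that the two limit points are entangled with respect to $\prec$ in both directions. The difficulty is that $\sigma_c$ uses only one piece of each level, so an inversion $q\prec p$ with $p\in P^n_c$ and $q\in Q^n_c$ is of use only if $p$ and $q$ have different levels. Here, by \eqref{eq:decomp} with $k=0$, every $d\in D$ belongs to $W_m(c,0)\cup W_m(c,1)$ for exactly one $m$; we call this $m$ the \emph{level} of $d$ (with respect to $c$). So $P^n_c$ and $Q^n_c$ consist of the elements of $P^0_c$ and $Q^0_c$ of level at least $n$.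

\begin{lemma}\label{lem:entangle}
Let $c\in C\setminus N(\prec)$. Then $\sigma_c$ can be chosen so that it satisfies \eqref{eq:dagger} and that for every $k$ there are
\[
u,u'\in O_k(c,0)\cap D,\quad v,v'\in O_k(c,1)\cap D\qquad\text{with}\qquad v\prec u\quad\text{and}\quad u'\prec v'.
\]
\end{lemma}

\begin{proof}
\emph{Claim. For every $n$ there are $p\in P^n_c$ and $q\in Q^n_c$ of different levels with $q\prec p$.} For every $n$ the relation $P^n_c\prec Q^n_c$ fails, and $P^n_c\cap Q^n_c=\emptyset$; so there are $p_1\in P^n_c$, $q_1\in Q^n_c$ with $q_1\prec p_1$. If their levels differ, we are done. Otherwise let $m_1\ge n$ be their common level and choose in the same way $p_2\in P_c^{m_1+1}$, $q_2\in Q_c^{m_1+1}$ with $q_2\prec p_2$. If their levels differ, we are done. Otherwise their common level is greater than $m_1$. If $q_2\prec p_1$, the pair $(p_1,q_2)$ is as required. If not, then $q_1\prec p_1\prec q_2\prec p_2$, and the pair $(p_2,q_1)$ is as required.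

The reverse of $\prec$ does not resolve $c$ either. Applying the claim to it, we find for every $n$ also $p'\in P^n_c$ and $q'\in Q^n_c$ of different levels with $p'\prec q'$.

\emph{Recursion.} At stage $j\in\omega$ carry out the following three steps, making sure that all numbers and levels chosen in a step are at least $j$ and larger than all numbers and levels chosen in earlier steps and stages.
\begin{enumerate}
\item Choose \emph{reserved} numbers $r_j,r_j'$ with $c(r_j)=0$ and $c(r'_j)=1$. They exist since $c$ is not eventually constant.
\item Choose $p_j\in P^0_c$ and $q_j\in Q^0_c$ of different levels with $q_j\prec p_j$. This is possible by the claim for a large $n$.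
\item Choose $p'_j\in P^0_c$ and $q'_j\in Q^0_c$ of different levels with $p'_j\prec q'_j$. This is possible by the reversed claim for a large $n$.
\end{enumerate}
The levels of all the points $p_j,q_j,p_j',q_j'$ are pairwise distinct, and they are not reserved. So we may define
\[
\sigma_c(m)=\begin{cases}0&\text{if $m$ is the level of some $p_j$ or $p'_j$},\\ 1&\text{if $m$ is the level of some $q_j$ or $q'_j$},\\ 1-c(m)&\text{for all other $m$.}\end{cases}
\]
The reserved numbers give \eqref{eq:dagger}: $\sigma_c(r'_j)=0\neq c(r'_j)$ and $\sigma_c(r_j)=1\neq c(r_j)$ for all $j$. If $m$ is the level of $p_j$, then $p_j\in W_m(c,0)$ and $\sigma_c(m)=0$, so $p_j\in O_k(c,0)$ as soon as $m\ge k$. The same holds for $p_j'$, and likewise $q_j,q_j'\in O_k(c,1)$ as soon as their levels are at least $k$. Given $k$, take $j\geq k$ and let $u=p_j$, $v=q_j$, $u'=p_j'$, $v'=q_j'$; the levels of these points are at least $j$.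
\end{proof}

\section{Defeating all linear orders}\label{sec:choice}

\subsection*{Choice of the functions $\sigma_c$}

A perfect set is a nonempty closed subset of $2^\omega$ without isolated points. We recall three standard facts: every perfect set is homeomorphic to $2^\omega$ and so has cardinality $\mathfrak c$; every comeager subset of $2^\omega$ contains a perfect set; and every uncountable closed subset of $2^\omega$ contains a perfect set.

A linear order on $D$ is a subset of the countable set $D\times D$, and a closed subset of $2^\omega$ is determined by the set of $s\in D$ for which $[s]$ is disjoint from it. So we can enumerate, possibly with repetitions, all linear orders on $D$ as $\{\prec_\alpha:\alpha<\mathfrak c\}$ and all perfect sets as $\{F_\alpha:\alpha<\mathfrak c\}$. By recursion on $\alpha<\mathfrak c$ choose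
\[
a_\alpha\in C\setminus\bigl(N(\prec_\alpha)\cup\{a_\beta,b_\beta:\beta<\alpha\}\bigr),\qquad
b_\alpha\in(F_\alpha\cap C)\setminus\{a_\beta:\beta\le\alpha\}.
\]
In both cases fewer than $\mathfrak c$ points are excluded from a set of size $\mathfrak c$: the set $C\setminus N(\prec_\alpha)$ is comeager by Lemma~\ref{lem:meager}, and $F_\alpha\setminus C$ is countable. Put
\[
A=\{a_\alpha:\alpha<\mathfrak c\},\qquad B=C\setminus A .
\]
The $a_\alpha$ are distinct, and no $b_\alpha$ belongs to $A$. So $B\supset\{b_\alpha:\alpha<\mathfrak c\}$, and
\begin{equation}\label{eq:bernstein}
B\text{ meets every perfect set.}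
\end{equation}
We call the branches in $A$ \emph{active} and those in $B$ \emph{passive}.
\begin{itemize}
\item For an active $c=a_\alpha$ let $\sigma_c$ be given by Lemma~\ref{lem:entangle} for the order $\prec_\alpha$.
\item For a passive $c$ let $\sigma_c(m)=1-c(m)$ for all $m$. Then \eqref{eq:dagger} holds since $c$ is not eventually constant.
\end{itemize}
For passive $c$ all pieces assigned to $(c,0)$ and $(c,1)$ are cones: for $i\in\{0,1\}$,
\begin{equation}\label{eq:passive}
X_{(c\restriction m)i}\subset O_k(c,i)\qquad\text{whenever }c\in B,\ m\ge k\text{ and }c(m)\neq i .
\end{equation}
In words, $O_k(c,0)$ consists of $(c,0)$ and all points of $X_{c\restriction k}$ that leave $c$ to the left, and $O_k(c,1)$ consists of $(c,1)$ and all those that leave $c$ to the right.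

\subsection*{$X$ is not weakly orderable}

\begin{proposition}\label{prop:notwo}
$X$ is not weakly orderable.
\end{proposition}

\begin{proof}
Suppose that $\lhd$ is a linear order on $X$ whose open-interval topology is coarser than the topology of $X$. Its restriction to $D$ is $\prec_\alpha$ for some $\alpha$. Let $c=a_\alpha$, $x=(c,0)$, $y=(c,1)$.

Suppose $x\lhd y$, and let $I\ni x$, $J\ni y$ be as in Lemma~\ref{lem:rays}. These sets are open in $X$, so $O_k(c,0)\subset I$ and $O_k(c,1)\subset J$ for some $k$. Hence $u\prec_\alpha v$ for all $u\in O_k(c,0)\cap D$ and $v\in O_k(c,1)\cap D$. This contradicts Lemma~\ref{lem:entangle}, which provides such $u,v$ with $v\prec_\alpha u$.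

Suppose $y\lhd x$. Lemma~\ref{lem:rays} now gives $J\ni y$, $I\ni x$ with $J\lhd I$, and as before there is $k$ with $v'\prec_\alpha u'$ for all $u'\in O_k(c,0)\cap D$, $v'\in O_k(c,1)\cap D$. This contradicts the other half of Lemma~\ref{lem:entangle}.
\end{proof}

The proof uses only that every linear order on $D$ is some $\prec_\alpha$ and that $\sigma_{a_\alpha}$ is given by Lemma~\ref{lem:entangle} for it; the passive branches play no role.

\section{$X$ is Lindel\"of and collectionwise Hausdorff}\label{sec:lindelof}

At an active branch we know nothing about the neighborhoods beyond Lemma~\ref{lem:entangle} and \eqref{eq:dagger}, so we cannot deal with active branches directly. Instead, given an open cover, we first cover $D$ and all cones that lie inside a member of the cover. The branches whose limit points may then be left over belong to a closed subset $H$ of $2^\omega$. The one-sided neighborhoods show that $H$ contains only countably many passive branches, and by \eqref{eq:bernstein} such a closed set is countable.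

\begin{proposition}\label{prop:lindelof}
$X$ is Lindel\"of.
\end{proposition}

\begin{proof}
Let $\mathcal U$ be an open cover of $X$, and put
\[
\mathcal S=\{s\in D:X_s\subset U\text{ for some }U\in\mathcal U\},\qquad H=2^\omega\setminus\bigcup_{s\in\mathcal S}[s].
\]
A point $(c,i)$ lies in $\bigcup_{s\in\mathcal S}X_s$ if and only if $c\notin H$. So
\[
X=\bigcup_{s\in\mathcal S}X_s\ \cup\ D\ \cup\ \bigl((H\cap C)\times\{0,1\}\bigr).
\]
As $D$ is countable, countably many members of $\mathcal U$ cover the first two sets. Hence it suffices to show that $H$ is countable.

\emph{$H\cap B$ is countable.} Let $c\in H\cap B$ and choose $k=k_c$ such that $O_k(c,0)$ is contained in a member of $\mathcal U$. By \eqref{eq:passive}, for every $m\ge k$ with $c(m)=1$ the cone at $(c{\restriction}m)0$ is contained in $O_k(c,0)$. So $(c{\restriction}m)0\in\mathcal S$ and $H\cap[(c{\restriction}m)0]=\emptyset$. Now let $c'\in H\cap[c{\restriction}k]$, $c'\neq c$, and let $m\ge k$ be the first place where $c$ and $c'$ differ. What we have just shown excludes $c(m)=1$, $c'(m)=0$. So $c(m)=0$ and $c'(m)=1$. This proves that $c$ is the lexicographically least element of $H\cap[c{\restriction}k_c]$. In particular,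 $c$ is determined by $c{\restriction}k_c$, and $c\mapsto c{\restriction}k_c$ is an injection of $H\cap B$ into the countable set $D$.

\emph{$H$ is countable.} Suppose not. As $H$ is closed, it contains a perfect set $F$. Since $F$ is homeomorphic to $2^\omega$ and so to $2^\omega\times2^\omega$, it contains uncountably many pairwise disjoint perfect sets. Each of them meets $B$ by \eqref{eq:bernstein}, so $H\cap B$ is uncountable, a contradiction.
\end{proof}

\begin{lemma}\label{lem:cwh}
Every zero-dimensional Lindel\"of space is collectionwise Hausdorff.
\end{lemma}

\begin{proof}
Let $E$ be closed and discrete. Then $E$ is Lindel\"of and discrete, hence countable; enumerate it, finitely or infinitely, as $e_0,e_1,\dots$ without repetitions. All subsets of $E$ are closed in the space, so we can choose clopen sets $V_n$ with $V_n\cap E=\{e_n\}$. The sets $V_n\setminus\bigcup_{m<n}V_m$ are open and pairwise disjoint, and contain the respective points $e_n$.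
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:space}, $X$ is Hausdorff, zero-dimensional (hence regular), first countable and separable. By Proposition~\ref{prop:selection}, $\mathbb W_{\mathrm{cs}}(X)\neq\emptyset$. By Proposition~\ref{prop:notwo}, $X$ is not weakly orderable. By Proposition~\ref{prop:lindelof} and Lemma~\ref{lem:cwh}, it is Lindel\"of and collectionwise Hausdorff.
\end{proof}

\section{Hereditary properties under CH}\label{sec:CH}

For Theorem~\ref{thm:B} we need control over arbitrary subspaces, so also over uncountable sets of active branches. What is always available at an active branch is \eqref{eq:dagger}: each $O_k(c,i)$ contains cones at nodes that leave $c$ arbitrarily late. If a set of branches is dense in some $[t]$, every cone at a node extending $t$ catches some of its members. So we want every uncountable set of active branches to be somewhere dense, that is, we want $A$ to meet every nowhere dense set in a countable set (in other words, $A$ should be a Luzin set). CH makes this possible.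

\subsection*{The construction}

Assume CH. There are $\mathfrak c=\omega_1$ linear orders on $D$ and $\omega_1$ closed nowhere dense subsets of $2^\omega$; enumerate them as $\{\prec_\alpha:\alpha<\omega_1\}$ and $\{M_\alpha:\alpha<\omega_1\}$. By Lemma~\ref{lem:meager} and the Baire category theorem we can choose recursively
\[
a_\alpha\in C\setminus\Bigl(N(\prec_\alpha)\cup\bigcup_{\beta\le\alpha}M_\beta\cup\{a_\beta:\beta<\alpha\}\Bigr)\qquad(\alpha<\omega_1).
\]
Let $A=\{a_\alpha:\alpha<\omega_1\}$. Since $A\cap M_\beta\subset\{a_\alpha:\alpha<\beta\}$ for every $\beta$, and every nowhere dense set is contained in some $M_\beta$,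
\begin{equation}\label{eq:luzin}
A\text{ meets every nowhere dense subset of }2^\omega\text{ in a countable set.}
\end{equation}
Put $B=C\setminus A$ and choose the $\sigma_c$ as in Section~\ref{sec:choice}: by Lemma~\ref{lem:entangle} for $c=a_\alpha$ and $\prec_\alpha$, and $\sigma_c=1-c$ for $c\in B$. Lemma~\ref{lem:space} and Propositions~\ref{prop:selection} and~\ref{prop:notwo} hold with the same proofs, and so does \eqref{eq:passive}.

\subsection*{Reduction to sequences}

If a subspace $Y\subset X$ is not Lindel\"of, take a family of open sets of $X$ covering $Y$ such that no countable subfamily covers $Y$. Recursively choose $x_\xi\in Y\setminus\bigcup_{\eta<\xi}G_\eta$ and a member $G_\xi\ni x_\xi$ of the family $(\xi<\omega_1)$. If $Y\subset X$ is not separable, recursively choose $x_\xi\in Y\setminus\overline{\{x_\eta:\eta<\xi\}}$ and let $G_\xi=X\setminus\overline{\{x_\eta:\eta<\xi\}}$. So if $X$ is not both hereditarily Lindel\"of and hereditarily separable, there are distinct points $x_\xi$ and open sets $G_\xi\ni x_\xi$ $(\xi<\omega_1)$ such that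
\begin{itemize}
\item[(r)] $x_\eta\notin G_\xi$ whenever $\eta>\xi$, \quad or
\item[(l)] $x_\eta\notin G_\xi$ whenever $\eta<\xi$.
\end{itemize}
We show that this is impossible. Both conditions survive if we pass to an uncountable set of indices and re-index it increasingly by $\omega_1$. Write $O_k(x)$ for $O_k(c,i)$ if $x=(c,i)$. As $D$ is countable, we may assume that there are fixed $i$ and $k$ such that $x_\xi=(c_\xi,i)$ and $O_k(x_\xi)\subset G_\xi$ for all $\xi$, that $c_\xi{\restriction}k$ does not depend on $\xi$, and that all $c_\xi$ are passive or all $c_\xi$ are active. The $c_\xi$ are distinct.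

\subsection*{Passive branches}

Suppose that all $c_\xi\in B$. Let $\xi\neq\eta$ be such that $x_\eta\notin O_k(x_\xi)$, and let $m$ be the first place where $c_\xi$ and $c_\eta$ differ; $m\ge k$. If $c_\eta(m)=i$, then $c_\xi(m)\ne i$, and $x_\eta$ belongs to the cone at $(c_\xi{\restriction}m)i$, which is contained in $O_k(x_\xi)$ by \eqref{eq:passive}, a contradiction. So $c_\xi(m)=i$ and $c_\eta(m)=1-i$; that is, $c_\xi<_{\mathrm{lex}}c_\eta$ if $i=0$, and $c_\eta<_{\mathrm{lex}}c_\xi$ if $i=1$. Under (r) this applies to all $\xi<\eta$, and under (l) to all $\eta<\xi$. In each case $(c_\xi)_{\xi<\omega_1}$ is strictly monotone with respect to $<_{\mathrm{lex}}$.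

But $(2^\omega,<_{\mathrm{lex}})$ contains no strictly monotone $\omega_1$-sequence. Since interchanging the digits $0$ and $1$ reverses $<_{\mathrm{lex}}$, we may assume that the sequence is increasing. Let $t_\xi\in D$ be the longest common initial segment of $c_\xi$ and $c_{\xi+1}$. Then $t_\xi0\subset c_\xi$ and $t_\xi1\subset c_{\xi+1}$. If $t_\xi=t_\eta=t$ for some $\xi<\eta$, then $t1\subset c_{\xi+1}$ and $t0\subset c_\eta$, so $c_\eta<_{\mathrm{lex}}c_{\xi+1}\le_{\mathrm{lex}}c_\eta$, a contradiction. So $\xi\mapsto t_\xi$ is an injection of $\omega_1$ into the countable set $D$, which is impossible.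

\subsection*{Active branches}

Suppose that all $c_\xi\in A$, and let $R=\{c_\xi:\xi<\omega_1\}$. Discard those $\xi$ for which $R\cap[t]$ is countable for some $t\subset c_\xi$. There are only countably many such $t$, so only countably many $\xi$ are discarded. After re-indexing and replacing $R$ by the smaller set, every nonempty $R\cap[t]$ is uncountable.

As an uncountable subset of $A$, the set $R$ is not nowhere dense, by \eqref{eq:luzin}. So there is $t\in D$ such that $R\cap[u]$ is nonempty, hence uncountable, for every $u\supseteq t$. For every $\xi$ with $c_\xi\in[t]$, condition \eqref{eq:dagger} gives an $m\ge\max(k,|t|)$ with $\sigma_{c_\xi}(m)=i\neq c_\xi(m)$. Put $u(\xi)=(c_\xi{\restriction}m)i\supseteq t$. Then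
\[
X_{u(\xi)}=W_m(c_\xi,i)\subset O_k(x_\xi)\subset G_\xi .
\]

Under (r), take any $\xi$ with $c_\xi\in[t]$. As $R\cap[u(\xi)]$ is uncountable, there is $\eta>\xi$ with $c_\eta\in[u(\xi)]$. Then $x_\eta\in X_{u(\xi)}\subset G_\xi$, a contradiction.

Under (l), fix for each $u\supseteq t$ an $\eta_u$ with $c_{\eta_u}\in[u]$. There are countably many $u$, so $\sup_u\eta_u<\omega_1$, and as $R\cap[t]$ is uncountable, there is $\xi>\sup_u\eta_u$ with $c_\xi\in[t]$. For $u=u(\xi)$ we get $x_{\eta_u}\in X_u\subset G_\xi$ and $\eta_u<\xi$, a contradiction.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We have shown that $X$ is hereditarily Lindel\"of and hereditarily separable. By Lemma~\ref{lem:space} and Propositions~\ref{prop:selection} and~\ref{prop:notwo} for the present choice of the $\sigma_c$, it is Hausdorff, zero-dimensional (hence regular) and first countable, has a continuous weak selection, and is not weakly orderable. It is collectionwise Hausdorff by Lemma~\ref{lem:cwh}. A regular Lindel\"of space is normal. Every open $U\subset X$ is a union of clopen sets, and countably many of them suffice because $U$ is Lindel\"of; so every open set is an $F_\sigma$, and $X$ is perfectly normal.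
\end{proof}

\section{Countable separation by clopen sets}\label{sec:positive}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]
For distinct $x,y$ there is a clopen $V$ with $x\in V$ and $y\notin V$. So the open sets $V\times(X\setminus V)$, $V$ clopen, cover $X^2\setminus\Delta$. As this space is Lindel\"of, there are clopen sets $V_n$ $(n\in\omega)$ such that any two distinct points are separated by some $V_n$. Therefore $h(x)=(\chi_{V_n}(x))_{n\in\omega}$ defines a continuous injection $h:X\to2^\omega$.

The open rays of the lexicographic order are open in $2^\omega$: the points below $a$ form the set $\bigcup\{[(a{\restriction}n)0]:a(n)=1\}$, and the points above $a$ form the set $\bigcup\{[(a{\restriction}n)1]:a(n)=0\}$. Define $x\prec y$ if and only if $h(x)<_{\mathrm{lex}}h(y)$. This is a linear order on $X$ since $h$ is injective, and its open rays are preimages under $h$ of open lexicographic rays. So they are open in $X$, and $X$ is weakly orderable.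
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Weak Orderability Of Second Countable Spaces}, \url{https://www.impan.pl/download/pdf/fm196-3-4}.
\end{thebibliography}

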